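# Odd covers of the graphs $T_k$: why $b_2(T_k)=2k$ fails, and why $b_2(T_k)\sim k\log_{3/2}2$

## Two bicliques per block: the guess $b_2(T_k)=2k$

We want to write a graph as a sum modulo 2 of as few complete bipartite graphs as possible.

**Definition (odd cover).** Let $G=(V,E)$ be a simple graph. An *odd cover* of $G$ is a collection of bicliques (complete bipartite graphs) on subsets of $V$ such that $uv\in E$ if and only if $uv$ is an edge of an odd number of the bicliques. The minimum cardinality of an odd cover is $b_2(G)$.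

For a biclique we write $(C,D)$, where $C$ and $D$ are its two disjoint sides. Overlaps are allowed and cancel in pairs: on vertices $a,b,c,d$, the bicliques $(\{a\},\{b,c\})$ and $(\{a,d\},\{c\})$ have edges $ab,ac$ and $ac,dc$. The edge $ac$ is covered twice, so together they form an odd cover of the graph with the two edges $ab$ and $cd$.

Let $A(G)$ be the adjacency matrix. It is known that for every graph
$$\tfrac12\operatorname{rank}_{\mathbb F_2}A(G)\le b_2(G)\le \operatorname{rank}_{\mathbb F_2}A(G),$$
and the question is whether the upper bound is attained for the following graphs.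

**Definition (the graph $T_k$).** For $k\ge1$ the vertex set of $T_k$ is $\mathbb F_2^{2k}$, and $x\sim y$ if and only if
$$\sum_{i=1}^k(x_{2i-1}y_{2i}+x_{2i}y_{2i-1})=1\quad\text{in }\mathbb F_2 .$$
Equivalently, $A(T_k)=M\Bigl(\bigoplus_{i=1}^k\begin{pmatrix}0&1\\1&0\end{pmatrix}\Bigr)M^T$ modulo 2, where the rows of the $2^{2k}\times 2k$ matrix $M$ are all the vectors of $\mathbb F_2^{2k}$.

The rank of $A(T_k)$ is $2k$: the factorization gives rank at most $2k$, and the rows and columns indexed by the unit vectors form the nonsingular matrix $\bigoplus\begin{pmatrix}0&1\\1&0\end{pmatrix}$. So $b_2(T_k)\le 2k$. There are $k$ blocks, and it is natural to guess that each block costs two bicliques. This guess is the conjecture we discuss, from "Graduate Research Workshop in Combinatorics", https://calum-buchanan.github.io/talks/Odd_Covers_Poster.pdf: **$b_2(T_k)=2k$ for any $k$**. That source records $b_2(T_1)=2$, $b_2(T_2)=4$ and $b_2(T_k)\ge\log_3(4)\cdot k$.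

Let us test $k=1$. The graph $T_1$ has four vertices, $0,X=(1,0),Z=(0,1),Y=(1,1)$. Any two distinct nonzero vertices are adjacent and $0$ is isolated, so $T_1$ is a triangle plus an isolated vertex. One biclique is bipartite, so it is not a triangle. The two bicliques $(\{X\},\{Y,Z\})$ and $(\{Y\},\{Z\})$ work. Hence $b_2(T_1)=2$.

We will do $k=2$ by hand as well, once we have a better language, and find $4$. For $k=3$ we will find $6$, but only because $243<256$. After that the guess runs out of luck.

Put $c=\log_{3/2}2=1/\log_2(3/2)=1.7095\ldots$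

**Theorem 1.** $b_2(T_k)\le 2k-1$ for all $k\ge38$. In particular the conjecture is false.

**Theorem 2.** For every $k\ge1$:

* (a) if $b_2(T_k)\le m$ then $3^m\ge2^{m+k}$; that is, $b_2(T_k)\ge\lceil ck\rceil$;
* (b) if $(3/2)^m\ge2^k(2k\ln2+2)$ then $b_2(T_k)\le m$; that is, $b_2(T_k)\le\lceil c\,(k+1+\log_2(1+k\ln2))\rceil$.

Hence $b_2(T_k)=ck+O(\log k)$, and $\lim_k b_2(T_k)/k=c$. Also $b_2(T_k)=2k$ for $k=1,2,3$.

**Corollary 3.** The maximum of $b_2(G)$ over graphs $G$ with $\operatorname{rank}_{\mathbb F_2}A(G)=2k$ equals $b_2(T_k)$. So $b_2(G)\le\frac c2\operatorname{rank}_{\mathbb F_2}A(G)+O(\log\operatorname{rank}_{\mathbb F_2}A(G))$ for all $G$ with at least one edge, and the constant $\frac c2=0.8547\ldots$ is best possible.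

## Labels from $\{0,X,Z\}$

Let $P=\mathbb F_2^2=\{0,X,Y,Z\}$, with the form $\langle(\alpha,\beta),(\alpha',\beta')\rangle=\alpha\beta'+\beta\alpha'$. Two distinct nonzero elements have form $1$; every other pair has form $0$. Put $V_m=P^m$ with the sum of these $m$ forms, and let
$$S=\{0,X,Z\}=P\setminus\{Y\}.$$
The form that defines $T_k$ is exactly the form of $V_k$.

Given bicliques $(C_1,D_1),\dots,(C_m,D_m)$ on subsets of $V$, give the vertex $v$ the label $f(v)\in S^m$ whose $i$-th entry is $X$ if $v\in C_i$, $Z$ if $v\in D_i$, and $0$ otherwise. Since $\langle X,Z\rangle=1$ is the only nonzero value of the form on $S$, the pair $uv$ is an edge of the $i$-th biclique exactly when $\langle f(u)_i,f(v)_i\rangle=1$. So the number of bicliques that contain $uv$ is congruent to $\langle f(u),f(v)\rangle$ modulo 2. Conversely, every map $V\to S^m$ arises this way, if we allow empty sides. Bicliques with an empty side may be dropped, and a cover with fewer than $m$ members may be padded with empty ones. Therefore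
$$b_2(G)\le m\iff\exists f:V\to S^m\text{ with }\langle f(u),f(v)\rangle=A(G)_{uv}\ \ \forall u,v. \tag{1}$$
(For $u=v$ both sides are $0$.) If $Y$ were an allowed entry, the identity map $V_k\to P^k$ would label $T_k$ with only $k$ coordinates. The whole problem is the price of forbidding $Y$.

Two consequences are immediate.

**Subadditivity.** $b_2(T_{k+l})\le b_2(T_k)+b_2(T_l)$. Write a vertex of $T_{k+l}$ as $(x,y)\in\mathbb F_2^{2k}\times\mathbb F_2^{2l}$ and concatenate the labels of $x$ and $y$: the forms add. With $b_2(T_1)=2$ this reproves $b_2(T_k)\le2k$.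

**The counting bound.** If $x\ne y$ are vertices of $T_k$, some $z$ has $\langle x+y,z\rangle=1$, so $x$ and $y$ have different rows in $A(T_k)$ and must have different labels. Hence $4^k\le3^m$, which is the bound $b_2(T_k)\ge\log_3(4)\cdot k$. For $k=2$ it reads $16\le3^m$ and leaves $m=3$ open.

## Isotropic subspaces all of whose cosets meet $S^m$

We recall some standard linear algebra over $\mathbb F_2$. A bilinear form is *alternating* if $\langle x,x\rangle=0$ for all $x$; over $\mathbb F_2$ it is then symmetric. It is *nondegenerate* on $V$ if only $0$ is orthogonal to all of $V$. The form of $V_m$ has both properties. For a subspace $R$ of a nondegenerate space $V$: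

* $\dim R^\perp=\dim V-\dim R$, and every linear functional on $R$ has the form $r\mapsto\langle a,r\rangle$ for some $a\in V$.
* $R$ is called *isotropic* if the form vanishes on $R$, that is, $R\subseteq R^\perp$. Then $R^\perp/R$ inherits a nondegenerate alternating form. Maximal isotropic subspaces have dimension $\frac12\dim V$.
* If the form is nondegenerate on $W\le V$, then $V=W\oplus W^\perp$, and $W^\perp$ is nondegenerate too.
* Two nondegenerate alternating spaces of the same dimension are isometric.

For instance, every line $\{0,r\}$ is isotropic. In $V_2$, the line $R=\{0,(X,0)\}$ has $R^\perp=\{0,X\}\times P$, and $R^\perp/R$ is a copy of $P$.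

The next lemma replaces a map on $4^k$ vertices by one subspace.

**Lemma 4.** $b_2(T_k)\le m$ if and only if there is an isotropic $R\le V_m$ with $\dim R=m-k$ such that every coset of $R$ in $R^\perp$ meets $S^m$.

*Proof.* ($\Leftarrow$) The space $R^\perp/R$ is nondegenerate and alternating of dimension $2m-2(m-k)=2k$. So there is an isometry $\varphi:\mathbb F_2^{2k}\to R^\perp/R$, where $\mathbb F_2^{2k}$ carries the form of $T_k$. Choose $f(x)\in\varphi(x)\cap S^m$ for each $x$. Then $\langle f(x),f(y)\rangle=\langle\varphi(x),\varphi(y)\rangle=\langle x,y\rangle$, and (1) applies.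

($\Rightarrow$) Let $f$ be as in (1). It need not be linear, so we compare it with a linear map. Let $L:\mathbb F_2^{2k}\to V_m$ be the linear map with $L(e_i)=f(e_i)$. The $f(e_i)$ have the Gram matrix $\bigoplus\begin{pmatrix}0&1\\1&0\end{pmatrix}$ of the $e_i$, which is nonsingular. So $L$ is an isometry onto a nondegenerate subspace $W$ of dimension $2k$, and $V_m=W\oplus W^\perp$. Put $g(x)=f(x)-L(x)$. For every $i$,
$$\langle g(x),f(e_i)\rangle=\langle f(x),f(e_i)\rangle-\langle L(x),L(e_i)\rangle=\langle x,e_i\rangle-\langle x,e_i\rangle=0,$$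
so $g(x)\in W^\perp$. Expanding $f=L+g$, the cross terms vanish, and
$$\langle g(x),g(y)\rangle=\langle f(x),f(y)\rangle-\langle L(x),L(y)\rangle=\langle x,y\rangle-\langle x,y\rangle=0 .$$
Hence the vectors $g(x)$ span an isotropic subspace of $W^\perp$. Extend it to a maximal isotropic subspace $R$ of $W^\perp$. Since $\dim W^\perp=2m-2k$, we get $\dim R=m-k$. Now $R^\perp\supseteq W\oplus R$, and both sides have dimension $m+k$, so $R^\perp=W\oplus R$. The cosets of $R$ in $R^\perp$ are the sets $L(x)+R$, and $f(x)=L(x)+g(x)$ lies in $(L(x)+R)\cap S^m$. $\square$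

**Example ($k=1$, $m=2$).** The two bicliques found for the triangle give $f(0)=(0,0)$, $f(X)=(X,0)$, $f(Y)=(Z,X)$, $f(Z)=(Z,Z)$. Here $L(Y)=f(X)+f(Z)=(Y,Z)$ and $g(Y)=(Z,X)+(Y,Z)=(X,Y)$. So $R=\{0,(X,Y)\}$, and the cosets of $R$ in $R^\perp$ are
$$\{(0,0),(X,Y)\},\quad\{(X,0),(0,Y)\},\quad\{(Z,Z),(Y,X)\},\quad\{(Z,X),(Y,Z)\}.$$
The first member of each lies in $S^2$.

**Example ($k=2$ needs 4).** Suppose $b_2(T_2)\le3$. By Lemma 4 there is $r\ne0$ in $V_3$ such that all $16$ cosets $\{a,a+r\}$ in $r^\perp$ meet $S^3$. In particular $|S^3\cap r^\perp|\ge16$. Now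
$$|S^3\cap r^\perp|=\sum_{a\in S^3}\tfrac12\bigl(1+(-1)^{\langle a,r\rangle}\bigr)=\tfrac12\Bigl(27+\prod_{i=1}^3\varepsilon(r_i)\Bigr),\qquad \varepsilon(p)=\sum_{s\in S}(-1)^{\langle s,p\rangle},$$
with $\varepsilon(0)=3$, $\varepsilon(X)=\varepsilon(Z)=1$, $\varepsilon(Y)=-1$. If $r$ has at least two nonzero entries, this is at most $\frac12(27+3)=15<16$. If $r$ has one nonzero entry, say $r=(p,0,0)$, the count of vectors does not help: for $p=X$ it is $18$. But then the cosets are $\{0,p\}\times\{a'\}$ with $a'\in P^2$. Such a coset meets $S^3$ exactly when $a'\in S^2$, which happens for $9$ cosets out of $16$. So $b_2(T_2)=4$.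

Keep this last case in mind. It is where counting vectors fails and counting cosets succeeds, and it will return in the lower bound.

## What a random $R$ gives, and where it stops

For upper bounds Lemma 4 asks us to find a good $R$, and the sensible first attempt is a random one. A coset of $R$ has $2^{m-k}$ elements, and $S^m$ has density $(3/4)^m$ in $V_m$. If the elements of a coset behave like uniformly random vectors, the expected number of them in $S^m$ is
$$\mu=2^{m-k}\Bigl(\frac34\Bigr)^m=\Bigl(\frac32\Bigr)^m2^{-k}.$$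
If these elements were independent, a given coset would miss $S^m$ with probability $(1-(3/4)^m)^{2^{m-k}}\le e^{-\mu}$. A union bound over the $4^k$ cosets would then succeed as soon as $\mu>2k\ln2$, that is, for $m$ about $ck$ plus a logarithm.

But the elements are not independent: if $x,y,z$ lie in a coset of $R$, then so does $x+y+z$. Suppose all we can use is pairwise independence. Then the number of elements of a coset in $S^m$ has variance at most $\mu$, and Chebyshev's inequality bounds the probability of a miss by $1/\mu$ rather than $e^{-\mu}$. The union bound now needs $\mu>4^k$, that is, $(3/2)^m>2^{3k}$, or $m>3ck>5k$. This is worse than the trivial $2k$.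

The way out is to choose $R$ one dimension at a time. When $R$ grows by one vector, each new coset is the union of two old ones and is missed only if both old ones were missed. So the missed proportion should be roughly squared, and only pairs of cosets need to be controlled, which is what second-moment information can do. After $m-k$ squarings, $1-(3/4)^m$ becomes about $e^{-2^{m-k}(3/4)^m}=e^{-\mu}$: the bound that independence promised.

## One more dimension squares the missed proportion

For isotropic $R\le V_m$ with $\dim R=m-\kappa$, let $Q=R^\perp/R$, so that $|Q|=N=4^\kappa$. Let $U(R)\subseteq Q$ be the set of cosets that do *not* meet $S^m$, and put $u(R)=|U(R)|/N$.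

**Lemma 5.** If $\kappa\ge1$ and $u=u(R)$, there is an isotropic $R'\supset R$ with $\dim R'=\dim R+1$ and $u(R')\le u(u+2^{-\kappa})$.

*Proof.* Write $U=U(R)$.

**Step 1: express all candidates for $R'$ through pairs in $U$.** For $0\ne v\in Q$ let $R_v$ be the preimage of $\{0,v\}$ in $R^\perp$. It is isotropic of dimension $\dim R+1$, and $R_v^\perp$ is the preimage of $v^\perp\subset Q$. The $R_v$-cosets in $R_v^\perp$ correspond to the pairs $\{x,x+v\}$ with $x\in v^\perp$; there are $N/4$ of them. Such a coset misses $S^m$ if and only if $x\in U$ and $x+v\in U$.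

**Step 2: sum over $v$.** A pair $\{x,y\}\subseteq U$ with $x\ne y$ can occur only for $v=x+y$. It does occur if and only if $\langle x,x+y\rangle=\langle x,y\rangle=0$. So $\sum_{v\ne0}|U(R_v)|$ is half the number of ordered pairs $(x,y)\in U^2$ with $x\ne y$ and $\langle x,y\rangle=0$.

**Step 3: bound the number of orthogonal pairs.** Let $K=\bigl((-1)^{\langle x,y\rangle}\bigr)_{x,y\in Q}$. The $(x,y)$ entry of $K^2$ is $\sum_z(-1)^{\langle x+y,z\rangle}$. This is $N$ if $x=y$, and $0$ otherwise, because a nonzero functional takes both values equally often. So $K^2=NI$, the eigenvalues of the symmetric matrix $K$ are among $\pm2^\kappa$, and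
$$\sum_{x,y\in U}(-1)^{\langle x,y\rangle}=\mathbf 1_U^TK\mathbf 1_U\le2^\kappa|U|.$$
The number of $(x,y)\in U^2$ with $\langle x,y\rangle=0$ is $\sum_{x,y\in U}\frac12(1+(-1)^{\langle x,y\rangle})\le\frac12(|U|^2+2^\kappa|U|)$. The $|U|$ pairs with $x=y$ are among these. So the number of ordered pairs in Step 2 is at most $\frac12(|U|^2+2^\kappa|U|)-|U|$, and
$$\sum_{v\ne0}|U(R_v)|\le\frac{|U|(|U|+2^\kappa-2)}4.$$

**Step 4: average.** There are $N-1$ nonzero $v$, so some $v$ has $|U(R_v)|\le\frac{|U|(|U|+2^\kappa-2)}{4(N-1)}$. Divide by $N/4$ and use $|U|=uN$: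
$$u(R_v)\le\frac{u(uN+2^\kappa-2)}{N-1}=u\Bigl(u+\frac{u+2^\kappa-2}{4^\kappa-1}\Bigr)\le u\Bigl(u+\frac1{2^\kappa+1}\Bigr)\le u(u+2^{-\kappa}).$$
The middle inequality uses $u\le1$ and $4^\kappa-1=(2^\kappa-1)(2^\kappa+1)$. Take $R'=R_v$. $\square$

**Example.** Let $m=2$ and $R=0$. Then $U$ consists of the $7$ vectors of $P^2$ with an entry $Y$. Count orthogonal pairs in $U$. Pairs $\{(Y,s),(Y,s')\}$ with $s\ne s'$ are orthogonal exactly when one of $s,s'$ is $0$: $3$ pairs. By symmetry there are $3$ pairs $\{(s,Y),(s',Y)\}$. A pair $\{(Y,s),(s',Y)\}$ with $s,s'\in S$ is orthogonal when $s,s'$ are both zero or both nonzero: $1+4=5$ pairs. The total is $11<15=N-1$, so some $v$ has $U(R_v)=\emptyset$, and Lemma 4 gives $b_2(T_1)\le2$ again. The line through $(X,Y)$ found above is such a choice.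

## Iterating: $(3/2)^m\ge2^k(2k\ln2+2)$ suffices

We prove Theorem 2(b). Suppose $(3/2)^m\ge2^k(2k\ln2+2)$.

**Step 1: reduce to the interesting range.** If $m\ge2k$, then $b_2(T_k)\le2k\le m$. So let $m\le2k-1$. Since $(3/2)^m>2^k$, we have $m>k$, and hence $k\ge2$. Put $J=m-k$, so that $1\le J\le k-1$.

**Step 2: set up the recursion.** Start with $R_0=0$. Here $\kappa=m$, and $u_0=1-(3/4)^m$ because the cosets are single vectors. Apply Lemma 5 $J$ times. At stage $j$ we have $\dim R_j=j$ and $\kappa=m-j\ge k+1\ge1$. We get isotropic $R_0\subset R_1\subset\cdots\subset R_J$ such that $u_j=u(R_j)$ satisfies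
$$u_{j+1}\le u_j(u_j+2^{j-m})\qquad(0\le j<J).\tag{2}$$
We need $|U(R_J)|=4^ku_J<1$. Then $U(R_J)$ is empty, and since $\dim R_J=m-k$, Lemma 4 finishes the proof.

**Step 3: pass to logarithms.** Pure squaring would double $-\ln u_j$ at each step. We track the loss caused by the term $2^{j-m}$. Let
$$y_0=2^{-J}(2k\ln2+2),\qquad y_{j+1}=2y_j-2^{j-m}e^{y_j}.$$
We claim $u_j\le e^{-y_j}$ for all $j\le J$. For $j=0$ the hypothesis gives $y_0\le2^{-J}2^{-k}(3/2)^m=2^{-m}(3/2)^m=(3/4)^m$, so $u_0=1-(3/4)^m\le e^{-(3/4)^m}\le e^{-y_0}$. For the inductive step, the right side of (2) increases with $u_j\ge0$, so by $1+t\le e^t$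
$$u_{j+1}\le e^{-y_j}(e^{-y_j}+2^{j-m})=e^{-2y_j}(1+2^{j-m}e^{y_j})\le e^{-2y_j+2^{j-m}e^{y_j}}=e^{-y_{j+1}}.$$

**Step 4: solve for $y_J$.** Dividing the recursion by $2^{j+1}$ gives $y_{j+1}/2^{j+1}=y_j/2^j-2^{-m-1}e^{y_j}$. Put $Y_j=2^jy_0$. Then $y_j\le Y_j$ for all $j$, and summing over $j<J$ and multiplying by $2^J$ (recall $J-m=-k$),
$$y_J=Y_J-2^{-k-1}\sum_{i<J}e^{y_i}\ \ge\ Y_J-2^{-k-1}\sum_{i<J}e^{Y_i}.\tag{3}$$

**Step 5: check that the total loss is less than 2.** The main term is $Y_J=2k\ln2+2$. The last step is the expensive one: $Y_{J-1}=k\ln2+1$, so the term $i=J-1$ contributes $2^{-k-1}\cdot e\,2^k=e/2<1.36$. For $i\le J-2$ we have $Y_i\le\frac12(k\ln2+1)$, so $e^{Y_i}\le e^{1/2}2^{k/2}$. There are $J-1\le k-2$ such terms, and together they contribute at most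
$$2^{-k-1}(k-2)e^{1/2}2^{k/2}=\frac{e^{1/2}}2(k-2)2^{-k/2}.$$
The function $(t-2)2^{-t/2}$ is maximal at $t-2=2/\ln2$, where its value is $\frac2{\ln2}\cdot2^{-1-1/\ln2}=\frac1{e\ln2}<0.54$. Since $\frac12e^{1/2}<0.83$, these terms contribute less than $0.83\cdot0.54<0.45$. By (3),
$$y_J>2k\ln2+2-1.36-0.45>2k\ln2 .$$
Hence $4^ku_J\le4^ke^{-y_J}<1$, as required in Step 2.

**Step 6: the second form of (b).** The hypothesis reads $(3/2)^m\ge2^{k+1}(1+k\ln2)$. Taking $\log_2$ and multiplying by $c=1/\log_2(3/2)$, it becomes $m\ge c\,(k+1+\log_2(1+k\ln2))$. The least such integer $m$ is the ceiling in the statement. This proves (b). $\square$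

The loss in the last step is of constant size for a reason. Before that step the bound $e^{-Y_{J-1}}$ for the missed proportion is $2^{-k}/e$, while the error term $2^{-\kappa}$ of Lemma 5 is $2^{-k-1}$. The error catches up with the main term only when we are about to stop, and the "$+2$" in the hypothesis pays for it.

## The case $k=38$, $m=75$

To prove Theorem 1 we make (b) beat $2k$ once, and then add copies of $T_1$.

**Step 1: verify the hypothesis of (b) at $k=38$, $m=75=2k-1$.** We have
$$\Bigl(\frac32\Bigr)^{75}2^{-38}=\frac23\Bigl(\frac94\Bigr)^{38}2^{-38}=\frac23\Bigl(\frac98\Bigr)^{38}.$$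
Now $(9/8)^6=531441/262144>2.027$, $2.027^6>69$ and $(9/8)^2>1.2656$, so $\frac23(9/8)^{38}>\frac23\cdot69\cdot1.2656>58$. On the other side, $2\cdot38\ln2+2<76\cdot0.6932+2<54.7$. So (b) gives $b_2(T_{38})\le75$.

**Step 2: propagate to larger $k$.** For $k>38$, subadditivity and $b_2(T_1)=2$ give $b_2(T_k)\le75+2(k-38)=2k-1$. This proves Theorem 1. $\square$

For $k=37$ and $m=73$ the criterion is silent: $(9/8)^6<2.0273$ and $2.0273^6<69.43$ give $\frac23(9/8)^{37}<\frac23\cdot69.43\cdot1.125<52.1$, while $74\ln2+2>53.2$.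

## Counting cosets, not vectors: the bound $3^m/|R|$

We turn to Theorem 2(a). With $R$ as in Lemma 4, all $4^k$ cosets of $R$ in $R^\perp$ meet $S^m$. The direct attempt counts vectors: the $3^m$ vectors of $S^m$ are distributed over the $|R|$ cosets of $R^\perp$ in $V_m$. If they were evenly distributed, $R^\perp$ would contain $3^m/|R|$ of them, so $4^k\le3^m/2^{m-k}$, which is (a).

They are not evenly distributed. For $R=\{0,X\}^d\times\{0\}^{m-d}$ we have $R^\perp=\{0,X\}^d\times P^{m-d}$, which contains $2^d3^{m-d}$ vectors of $S^m$. For $d\ge1$ this exceeds $3^m/2^d$, because $4^d>3^d$. But the vectors are crowded: they fill only $3^{m-d}$ cosets of $R$, far fewer than $3^m/2^d$. We met this for $m=3$, $d=1$: $18$ vectors, $9$ cosets. So we bound the number of *cosets* met. We do it by induction on $m$, removing one coordinate. Fixing the first coordinate of a vector changes the inner products that its remaining part must have with the shortened subspace, so the induction leads out of $R^\perp$ into its other cosets. The statement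 must therefore cover those as well.

**Definition.** For isotropic $R\le V_m$ and a linear functional $\sigma:R\to\mathbb F_2$, let
$$A_\sigma(R)=\{a\in V_m:\langle a,r\rangle=\sigma(r)\ \ \forall r\in R\}.$$
It is a coset of $R^\perp$, hence a union of $R$-cosets. Let $h_\sigma(R)$ be the number of $R$-cosets in $A_\sigma(R)$ that meet $S^m$.

For example, let $m=1$ and $R=\{0,X\}$. The two sets are $A_0(R)=\{0,X\}$ and $A_1(R)=\{Z,Y\}$. Each is a single $R$-coset meeting $S$, so $h_\sigma(R)=1\le3/2$ in both cases.

**Theorem 6.** $h_\sigma(R)\le3^m/|R|$ for all isotropic $R\le V_m$ and all $\sigma$.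

Theorem 2(a) follows. If $b_2(T_k)\le m$, take $R$ from Lemma 4 and $\sigma=0$. Then $A_0(R)=R^\perp$ and $4^k=h_0(R)\le3^m/2^{m-k}$, that is, $2^{m+k}\le3^m$. Equivalently $(3/2)^m\ge2^k$, or $m\ge ck$.

*Proof of Theorem 6.* Induction on $m$. For $m=0$ both sides are $1$. Let $m\ge1$.

**Step 1: separate the first coordinate.** Write $a=(a_1,a')$ with $a_1\in P$ and $a'\in V_{m-1}$. Let $\pi:R\to P$ be the first coordinate and $R_1=\{r':(0,r')\in R\}$. Then $R_1$ is isotropic in $V_{m-1}$ and $|R|=|R_1|\,|\pi(R)|$. For $r,s\in R$ we have $0=\langle r,s\rangle=\langle r_1,s_1\rangle+\langle r',s'\rangle$, so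
$$\langle r',s'\rangle=\langle r_1,s_1\rangle.\tag{4}$$
In particular $r'\in R_1^\perp$ for every $r\in R$, so for an $R_1$-coset $b$ the value $\langle b,r'\rangle$ is well defined. Let $\sigma_1(r')=\sigma(0,r')$ on $R_1$. If $a\in A_\sigma(R)$, then testing against the vectors $(0,r')$ shows $a'\in A_{\sigma_1}(R_1)$. Let $\mathcal H$ be the set of $R_1$-cosets in $A_{\sigma_1}(R_1)$ that meet $S^{m-1}$. By induction $|\mathcal H|=h_{\sigma_1}(R_1)\le3^{m-1}/|R_1|$. Put
$$\Lambda=3^{m-1}/|R|,\qquad h=h_\sigma(R).$$
We must show $h\le3\Lambda$. The subgroup $\pi(R)$ of $P$ has order $1$, $2$ or $4$.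

**Step 2: the case $\pi(R)=0$, where the first coordinate is free.** Here $R=\{0\}\times R_1$ and $A_\sigma(R)=P\times A_{\sigma_1}(R_1)$. The $R$-cosets in it are the sets $\{a_1\}\times b$, and such a coset meets $S^m$ exactly when $a_1\in S$ and $b\in\mathcal H$. So $h=3|\mathcal H|\le3\Lambda$.

**Step 3: the case $\pi(R)=\{0,p\}$ with $p\ne0$.** Now $|R|=2|R_1|$, so $|\mathcal H|\le2\Lambda$. Fix $r=(p,r')\in R$. There are two subcases.

*Subcase $r'\in R_1$.* Then $(p,0)=(p,r')+(0,r')\in R$ and $R=\{0,p\}\times R_1$. For $a\in A_\sigma(R)$ the condition $\langle a_1,p\rangle=\sigma(p,0)$ determines $a_1$ modulo $\{0,p\}$. So $a+R$ is determined by $a'+R_1$. If $a\in S^m$, then $a'+R_1\in\mathcal H$. Hence $h\le|\mathcal H|\le2\Lambda$.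

*Subcase $r'\notin R_1$.* Let $R'=R_1+\{0,r'\}$. It is isotropic because $r'\in R_1^\perp$, and $|R'|=2|R_1|=|R|$. For $i\in\{0,1\}$ let $\sigma^i$ be the functional on $R'$ that extends $\sigma_1$ with $\sigma^i(r')=\sigma(r)+i$, and let $\mathcal H_i=\{b\in\mathcal H:\langle b,r'\rangle=\sigma(r)+i\}$. So $\mathcal H_i$ is the set of $R_1$-cosets in $A_{\sigma^i}(R')$ that meet $S^{m-1}$, and $|\mathcal H|=|\mathcal H_0|+|\mathcal H_1|$.

We describe the $R$-cosets. Since $R$ is generated by $\{0\}\times R_1$ and $r$, a vector $a$ lies in $A_\sigma(R)$ if and only if $a'\in A_{\sigma_1}(R_1)$ and $\langle a',r'\rangle=\sigma(r)+\langle a_1,p\rangle$. That is, $a'\in A_{\sigma^i}(R')$ with $i=\langle a_1,p\rangle$. Adding an element of $R$ changes $a_1$ by $0$ or $p$, so the type $i$ is constant on $R$-cosets. Write $\{q\in P:\langle q,p\rangle=i\}=\{c_i,c_i+p\}$. The $R$-cosets of type $i$ in $A_\sigma(R)$ are exactly the sets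
$$\{c_i\}\times b\ \cup\ \{c_i+p\}\times(b+r'),\qquad b\text{ an }R_1\text{-coset in }A_{\sigma^i}(R'),$$
and $b$ is determined by the coset as its part above $c_i$.

Now we count. The pairs $\{c_0,c_0+p\}$ and $\{c_1,c_1+p\}$ partition $P$, and $S=P\setminus\{Y\}$. So exactly one index $i_*$ has its pair contained in $S$; the pair of the other index contains $Y$ and has exactly one element in $S$.

For type $1-i_*$ the coset meets $S^m$ if and only if one specified set among $b$, $b+r'$ belongs to $\mathcal H_{1-i_*}$. This gives $|\mathcal H_{1-i_*}|$ cosets.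

For type $i_*$ the coset meets $S^m$ if and only if $b\in\mathcal H_{i_*}$ or $b+r'\in\mathcal H_{i_*}$. The $R'$-cosets in $A_{\sigma^{i_*}}(R')$ are the unions $b\cup(b+r')$ of two distinct $R_1$-cosets, so we are counting the $R_1$-cosets inside $R'$-cosets that meet $S^{m-1}$. Their number is $2h'$, where $h'=h_{\sigma^{i_*}}(R')$.

Finally, each $R'$-coset that meets $S^{m-1}$ contains at least one member of $\mathcal H_{i_*}$, so $|\mathcal H_{i_*}|\ge h'$. By induction $h'\le3^{m-1}/|R'|=\Lambda$. Therefore
$$h=|\mathcal H|-|\mathcal H_{i_*}|+2h'\le|\mathcal H|+h'\le2\Lambda+\Lambda=3\Lambda .$$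

**Step 4: the case $\pi(R)=P$, set up as a union of three sets.** Now $|R|=4|R_1|$. Choose $r^X,r^Z\in R$ with first coordinates $X,Z$, and put $r^0=0$, $r^Y=r^X+r^Z$. Write $r^p=(p,r'_p)$. Then $r'_p+r'_q=r'_{p+q}$, and $\langle r'_p,r'_q\rangle=\langle p,q\rangle$ by (4). Since $R=\bigcup_{p\in P}\{p\}\times(r'_p+R_1)$, every $R$-coset has exactly one $R_1$-coset $b$ above the first coordinate $0$, and equals $\bigcup_{p\in P}\{p\}\times(b+r'_p)$. It lies in $A_\sigma(R)$ if and only if the vectors $(0,b)$ do, that is, if and only if $b$ belongs to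
$$B=\{b\text{ an }R_1\text{-coset in }A_{\sigma_1}(R_1):\langle b,r'_s\rangle=\sigma(r^s)\ \ \forall s\in P\}.$$
For $p\in S$ let $E_p=\{b\in B:(b+r'_p)\cap S^{m-1}\ne\emptyset\}$. The coset of $b$ meets $S^m$ if and only if $b\in E_0\cup E_X\cup E_Z$, so $h=|E_0\cup E_X\cup E_Z|$.

**Step 5: bound the union of two of the sets.** Bounding each $|E_p|$ by $2\Lambda$ and adding would only give $6\Lambda$. We gain a factor $2$ by showing that already the union of any two is at most $2\Lambda$.

Let $p\ne q$ in $S$ and $t=p+q\ne0$. Choose $s\in P$ with $\langle s,t\rangle=1$. Then $\langle r'_t,r'_s\rangle=1$, while $r'_s\perp R_1$, so $r'_t\notin R_1$. Thus $R'_t=R_1+\{0,r'_t\}$ is isotropic with $|R'_t|=2|R_1|=|R|/2$. Map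
$$b\in E_p\cup E_q\ \longmapsto\ \text{the }R'_t\text{-coset containing }b+r'_p .$$

*The image meets $S^{m-1}$.* The image also contains $b+r'_p+r'_t=b+r'_q$, and at least one of $b+r'_p$, $b+r'_q$ meets $S^{m-1}$.

*The image lies in a fixed $A_\tau(R'_t)$.* Since $r'_p\in R_1^\perp$, the set $b+r'_p$ lies in $A_{\sigma_1}(R_1)$. Moreover $\langle b+r'_p,r'_t\rangle=\sigma(r^t)+\langle p,t\rangle$. So let $\tau$ extend $\sigma_1$ with $\tau(r'_t)=\sigma(r^t)+\langle p,t\rangle$; it does not depend on $b$.

*The map is injective.* If $b,\tilde b\in B$ have the same image, then $\tilde b\in\{b,\,b+r'_t\}$. But $\tilde b=b+r'_t$ is impossible, because $\langle b+r'_t,r'_s\rangle=\sigma(r^s)+1$, while $\tilde b\in B$ requires the value $\sigma(r^s)$.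

By induction
$$|E_p\cup E_q|\le h_\tau(R'_t)\le\frac{3^{m-1}}{|R|/2}=2\Lambda .$$

**Step 6: combine the three pairs.** An element of $E_p$ lies in both pairwise unions that involve $p$. So each element of $E_0\cup E_X\cup E_Z$ lies in at least two of the three pairwise unions, and $2h\le3\cdot2\Lambda=6\Lambda$. Hence $h\le3\Lambda$, which completes the induction. $\square$

## Exact values for $k\le3$, the limit, and graphs of given rank

**Small $k$.** The function $(3/2)^m$ increases with $m$, so if $3^m<2^{m+k}$ holds for some $m$, it holds for all smaller $m$, and (a) gives $b_2(T_k)\ge m+1$. We read off: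

* $k=1$: $3<4=2^2$ at $m=1$, so $b_2(T_1)\ge2$;
* $k=2$: $3^3=27<32=2^5$, so $b_2(T_2)\ge4$;
* $k=3$: $3^5=243<256=2^8$, so $b_2(T_3)\ge6$.

With $b_2(T_k)\le2k$, this gives $b_2(T_k)=2k$ for $k=1,2,3$. For $k=4$ the comparison tips: $3^7=2187>2048=2^{11}$, and (a) gives only $b_2(T_4)\ge7$. For $4\le k\le37$ these notes claim only $\lceil ck\rceil\le b_2(T_k)\le2k$, together with (b).

**The limit.** Parts (a) and (b) give
$$ck\le b_2(T_k)\le ck+c\bigl(1+\log_2(1+k\ln2)\bigr)+1 ,$$
so $b_2(T_k)=ck+O(\log k)$ and $b_2(T_k)/k\to c=\log_{3/2}2$. This completes the proof of Theorem 2. $\square$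

**Proof of Corollary 3.** The matrix $A(G)$ is symmetric with zero diagonal, that is, alternating, so its rank over $\mathbb F_2$ is even. Let it be $2k$; if $G$ has an edge, $k\ge1$. By the classification of alternating forms there is an invertible matrix $H$ such that $HA(G)H^T$ is $\bigoplus_{i=1}^k\begin{pmatrix}0&1\\1&0\end{pmatrix}$ padded with zeros. Let $F$ consist of the first $2k$ columns of $H^{-1}$. Then
$$A(G)=F\Bigl(\bigoplus_{i=1}^k\begin{pmatrix}0&1\\1&0\end{pmatrix}\Bigr)F^T .$$
Send the vertex $v$ of $G$ to the row $F_v\in\mathbb F_2^{2k}=V(T_k)$. The identity says that the form of $F_u$ and $F_v$ is $A(G)_{uv}$. If $f$ is a labeling of $T_k$ as in (1) with $m=b_2(T_k)$, then $v\mapsto f(F_v)$ satisfies (1) for $G$. So $b_2(G)\le b_2(T_k)$, with equality for $G=T_k$, which has rank $2k$.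

By the displayed upper bound, $b_2(G)\le ck+O(\log(2k))=\frac c2\operatorname{rank}_{\mathbb F_2}A(G)+O(\log\operatorname{rank}_{\mathbb F_2}A(G))$. The graphs $T_k$ satisfy $b_2(T_k)\ge ck=\frac c2\operatorname{rank}_{\mathbb F_2}A(T_k)$, so no smaller constant than $\frac c2$ is possible. $\square$
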